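\title{Weakly simple closed quasigeodesics that must cross an edge arbitrarily often}

\begin{abstract}
Every polyhedral sphere carries a weakly simple closed quasigeodesic. We show that no absolute constant bounds the number of times such a curve may be forced to cross an edge: for every $C$ there is a polyhedral sphere made of $10$ triangles, with $7$ vertices, none of them flat, on which every weakly simple closed quasigeodesic crosses some edge more than $C$ times. The sphere has exactly three convex vertices, which forces the curve through one of them, and each convex vertex is the tip of a thin cone around which a straight edge winds many times. We determine the best crossing number on these spheres up to an additive constant, and we show that two crossings per edge suffice when all edges are shortest paths and two cone angles are at most $\pi$.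
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{polyhedral sphere} is a topological sphere $X$ obtained from finitely many Euclidean polygons, its \emph{faces}, by gluing their sides in pairs by isometries. Two sides of the same face may be glued to each other. The images of the sides and corners are the \emph{edges} and \emph{vertices} of $X$, and $\operatorname{int}e$ denotes the edge $e$ without its endpoints. The distance $d$ between two points is the infimum of the lengths of the curves that join them. The surface of a convex polyhedron is the basic example.

A point that is not a vertex has a neighborhood isometric to a Euclidean disk, obtained by unfolding the adjacent faces into the plane. The \emph{cone angle} $\theta(v)$ of a vertex $v$ is the sum of the face angles at $v$, and $v$ is \emph{convex}, \emph{flat} or \emph{concave} according as $\theta(v)$ is less than, equal to or greater than $2\pi$. Near $v$ the surface is a Euclidean cone: polar coordinates $(r,\varphi)$ with $\varphi$ taken modulo $\theta(v)$ and the metric $dr^2+r^2d\varphi^2$. The directions at $v$ form a circle of length $\theta(v)$. Two directions cut this circle into two arcs, whose lengths are the \emph{two angles} between them; they add up to $\theta(v)$,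 and they are $0$ and $\theta(v)$ if the directions coincide. Two points near $v$ at distances $r,r'$ from $v$, in directions whose smaller angle is $\alpha$, are at distance $\bigl(r^2+r'^2-2rr'\cos\min(\alpha,\pi)\bigr)^{1/2}$. Hence
\begin{equation}\label{eq:apex}
\begin{array}{l}
\text{two short segments issuing from $v$ form a shortest path}\\
\text{if and only if both angles between them are at least $\pi$.}
\end{array}
\end{equation}
In particular a shortest path never passes through a convex vertex. The number $2\pi-\theta(v)$ is the curvature at $v$, and the Gauss--Bonnet formula
\begin{equation}\label{eq:GB}
\sum_v\bigl(2\pi-\theta(v)\bigr)=4\pi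
\end{equation}
holds: after cutting the faces into triangles we have $2E=3F$ and $\sum_v\theta(v)=\pi F$, so the sum equals $2\pi V-\pi F=2\pi(V-E+F)$. Each term is less than $2\pi$, so every polyhedral sphere has at least three convex vertices.

A \emph{closed curve} is a nonconstant map $\gamma\colon\mathbb R/P\mathbb Z\to X$ of constant speed. It is a \emph{closed quasigeodesic} if
\begin{itemize}
\item away from the vertices it is \emph{straight}, that is, locally a straight segment when the adjacent faces are unfolded into the plane;
\item whenever it passes through a vertex of cone angle at most $2\pi$, the two angles between the incoming and the outgoing segment are each at most $\pi$;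
\item whenever it passes through a vertex of cone angle at least $2\pi$, these two angles are each at least $\pi$.
\end{itemize}
At a flat vertex both angles equal $\pi$, so flat vertices are invisible to quasigeodesics. At a concave vertex the condition is that of \eqref{eq:apex}. The second condition is what is new: it lets the curve pass through convex vertices. This cannot be avoided in general; on a doubly covered triangle, for instance, Proposition~\ref{prop:three} below shows that no simple closed curve is straight and misses all vertices.

A closed curve $\gamma$ is \emph{weakly simple} if for every $\eta>0$ there is an injective continuous map $\gamma'\colon\mathbb R/P\mathbb Z\to X$ with $d(\gamma(t),\gamma'(t))<\eta$ for all $t$. The basic example that is not simple is a simple arc traversed forth and back. Pogorelov showed that every convex polyhedron admits at least three simple closed quasigeodesics. Chartier and de Mesmay showed that every polyhedral sphere admits a weakly simple closed quasigeodesic, and that the number of times it crosses or uses the edges is bounded in terms of geometric parameters of the sphere, which is not a constant bound.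

To count, let $\operatorname{cr}(\gamma,e)$ be the number of connected components of the set of times $\gamma^{-1}(\operatorname{int}e)\subset\mathbb R/P\mathbb Z$. A transversal crossing of $e$ and a run along $e$ each contribute one. The same definition applies to arcs. For a curve that is straight away from the vertices the number is finite: near any point the edges form finitely many radial segments and the curve consists of at most two radial segments, so every time has a neighborhood that meets at most two components, and the parameter domain is compact. Put
\[
\mu(X)=\min_\gamma\max_e \operatorname{cr}(\gamma,e),
\]
where $\gamma$ ranges over the weakly simple closed quasigeodesics of $X$. The following question is posed in \cite{slides}.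

\medskip\noindent
\textbf{Question.} \emph{Is there an absolute constant $C$ such that every polyhedral sphere has a weakly simple closed quasigeodesic that crosses or uses each edge at most $C$ times, that is, $\mu(X)\le C$ for all $X$?}
\medskip

Such a bound would say that some quasigeodesic has a combinatorial description whose size is linear in the number of edges, whatever the lengths and angles. The first examples suggest a positive answer. On the cube the boundary of a face has angles $\pi/2$ and $\pi$ at each of its vertices, so it is a simple closed quasigeodesic and $\mu\le1$. On the regular tetrahedron an edge traversed forth and back has angles $0$ and $\pi$ at its ends, so $\mu\le 2$. One also expects a short curve to meet a straight edge only a few times, as two lines in the plane meet at most once. But the set of quasigeodesics depends only on the metric of $X$, while $\mu(X)$ also depends on the edges, and a straight edge may be far from a shortest path. This makes the answer negative.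

\begin{theorem}\label{thm:main}
For all $0<\varepsilon\le\pi/6$ and $0<\delta\le\varepsilon$ there is a triangulated polyhedral sphere $X_{\varepsilon,\delta}$ with $7$ vertices, $15$ edges and $10$ triangles on which every weakly simple closed quasigeodesic crosses one of three particular edges $e_1,e_2,e_3$ transversally more than $\frac{2\pi}{3\varepsilon}-4$ times. If $\delta<\varepsilon$, there are no flat vertices.
\end{theorem}

For $C\ge0$ take $\varepsilon=\frac{2\pi}{3(C+4)}\le\frac\pi6$ and $\delta=\varepsilon/2$. Then $\frac{2\pi}{3\varepsilon}-4=C$, so $\mu(X_{\varepsilon,\delta})>C$. Thus no absolute constant exists, and neither does a bound that depends only on the number of faces. For these spheres the count is sharp up to an additive constant.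

\begin{theorem}\label{thm:sharp}
For the spheres of Theorem~\ref{thm:main},
\[
\frac{2\pi}{3\varepsilon}-4<\mu(X_{\varepsilon,\delta})\le\frac{2\pi}{3\varepsilon}+5 .
\]
\end{theorem}

A lower bound on $\mu$ must control all weakly simple closed quasigeodesics at once. The following statement does this.

\begin{proposition}\label{prop:three}
On a polyhedral sphere with exactly three convex vertices, every weakly simple closed quasigeodesic passes through a convex vertex.
\end{proposition}

Finally, the intuition from the plane is correct under additional hypotheses.

\begin{theorem}\label{thm:converse}
Suppose that every edge of a polyhedral sphere is a shortest path of the surface (for example, the sphere is an embedded polyhedron in $\mathbb R^3$ with its straight edges) and that at least two vertices have cone angle at most $\pi$. Then some weakly simple closed quasigeodesic crosses or uses each edge at most $2$ times.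
\end{theorem}

Section~\ref{sec:cone} shows the source of the crossings on a single cone. Sections~\ref{sec:three}--\ref{sec:lower} prove Proposition~\ref{prop:three} and Theorem~\ref{thm:main}, Section~\ref{sec:upper} proves the two upper bounds, and Section~\ref{sec:remarks} treats simplicial complexes and the role of shortest edges.

\section{A straight segment on a thin cone}\label{sec:cone}

Let $\widetilde\Pi=\{(r,\varphi): r>0,\ \varphi\in\mathbb R\}$ with the metric $dr^2+r^2d\varphi^2$ be the universal cover of the plane punctured at the origin $o$. A sector $\varphi_1\le\varphi\le\varphi_2$ of opening less than $\pi$ is isometric to a convex planar sector without its apex $o$, and we draw and compute in such sectors as in the plane. Fix $\varepsilon>0$ and let $\tau(r,\varphi)=(r,\varphi+\varepsilon)$. The quotient $K=\widetilde\Pi/\tau$ is the cone of angle $\varepsilon$ without its apex.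

For $k\in\mathbb Z$ put
\[
\tilde p_k=(1,k\varepsilon),\qquad \tilde q_k=(2,k\varepsilon+\tfrac\pi3),\qquad
\tilde e_k=\Bigl\{r=\frac1{\cos(\varphi-k\varepsilon)},\ \ 0\le\varphi-k\varepsilon\le\tfrac\pi3\Bigr\}.
\]
The set $\tilde e_k$ is the straight segment from $\tilde p_k$ to $\tilde q_k$; it lies on the tangent to the unit circle at $\tilde p_k$, a line at distance $1$ from $o$. The rotation $\tau$ maps $\tilde e_k$ to $\tilde e_{k+1}$ and preserves $r$, and $r$ increases strictly along $\tilde e_k$. So all $\tilde e_k$ project to one simple straight arc $e$ in $K$, whose points are distinguished by their value of $r$.

A straight curve that leaves the apex of the cone is a ray $\varphi=\varphi_0$. It meets $\tilde e_k$ exactly when $\varphi_0-\frac\pi3\le k\varepsilon\le\varphi_0$. Let $\varepsilon=\frac{\pi}{3n}$ with an integer $n\ge1$. The interval $[\varphi_0-\frac\pi3,\varphi_0]$ has length $n\varepsilon$. If $\varphi_0\notin\varepsilon\mathbb Z$, it contains exactly $n$ multiples of $\varepsilon$, and the ray crosses the interior of $e$ exactly $n$ times. If $\varphi_0\in\varepsilon\mathbb Z$, it contains $n+1$ multiples, two of which are its endpoints, and the ray passes through both ends of $e$ and crosses the interior $n-1$ times. The arc $e$ sweeps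 out the polar angle $\pi/3$, so it winds $n$ times around the cone, and no ray from the apex can escape it (Figure~\ref{fig:dev}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.9]
\fill[gray!25] (0:1) -- (60:2) -- (75:2) -- (15:1) -- cycle;
\foreach \k in {0,...,5} \draw ({15*\k}:1) -- ({15*\k+60}:2);
\foreach \k in {0,...,4} {
  \draw[very thick] ({15*\k}:1) -- ({15*\k+15}:1);
  \draw[very thick] ({15*\k+60}:2) -- ({15*\k+75}:2);}
\draw[dashed,thick] (0,0) -- (67.5:1.983);
\foreach \s in {1.009,1.082,1.260,1.643} \fill (67.5:\s) circle (0.022);
\fill (0,0) circle (0.015) node[below] {$o$};
\node[right] at (0:1) {$\tilde p_0$};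
\node[left] at (15:1) {$\tilde p_1$};
\node[right] at (60:2) {$\tilde q_0$};
\node[above] at (75:2) {$\tilde q_1$};
\node[right] at (1,0.9) {$\tilde e_0$};
\node at (0.85,1.55) {$Q$};
\end{tikzpicture}
\caption{The cone of angle $\varepsilon=\pi/12$, unrolled several times around its apex $o$: points that differ by a rotation through $\varepsilon$ are the same point of the cone. The six thin segments, tangent to the unit circle, are copies of one straight arc $e$ on the cone. The dashed ray from the apex crosses four of them, so it crosses $e$ four times. The thick chains of chords bound a strip that is tiled by the rotated copies of the shaded quadrilateral $Q$.}\label{fig:dev}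
\end{figure}

Three things remain to be done. First, every weakly simple closed quasigeodesic must be forced through the apex of such a cone; this is Proposition~\ref{prop:three}, provided that the sphere has exactly three convex vertices and each of them is such an apex. Second, $e$ must become an edge of a triangulated sphere whose number of triangles does not depend on $\varepsilon$. Third, the endpoint of $e$ at $r=1$ is a flat vertex in $K$; to exclude flat vertices we sharpen the tip of the cone to an angle $\delta<\varepsilon$, after which the curves from the tip are no longer exactly radial and their deviation has to be bounded.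

\section{Spheres with three convex vertices}\label{sec:three}

\subsection*{The simple case}
Let $D\subset X$ be a closed disk whose boundary is piecewise straight, with interior angles $\alpha_j$ at its corners. Gluing two copies of $D$ along the boundary gives a polyhedral sphere, and \eqref{eq:GB} for this sphere, divided by $2$, reads
\[
\sum_{v\in\operatorname{int}D}\bigl(2\pi-\theta(v)\bigr)+\sum_j(\pi-\alpha_j)=2\pi .
\]
Suppose that $X$ has exactly three convex vertices and that a \emph{simple} closed quasigeodesic avoids them. One of the two disks that it bounds contains at most one convex vertex, so the first sum is less than $2\pi$. All $\alpha_j$ are at least $\pi$, so the second sum is at most $0$. This is a contradiction.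

A weakly simple curve bounds no disk, and the simple curves that approximate it have no controlled angles. What they do retain is the free homotopy class in the complement of the convex vertices. We therefore replace the Gauss--Bonnet formula by a tool that sees homotopy classes, namely nonpositive curvature.

\subsection*{Facts on CAT(0) spaces}
A \emph{geodesic} in a metric space is a map $c$ of an interval with $d(c(s),c(t))=\lambda|s-t|$ for a constant speed $\lambda$, and a \emph{local geodesic} is a curve of constant speed that is a geodesic near every time. A metric space is \emph{CAT(0)} if any two points are joined by a geodesic and, in every geodesic triangle, the distance between two points on the sides is at most the distance between the corresponding points of the Euclidean triangle with the same side lengths. It is \emph{locally CAT(0)} if every point is the center of a ball that is CAT(0). We use the following facts from \cite{BH}.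
\begin{itemize}
\item[(A)] In a CAT(0) space, two points are joined by a unique geodesic segment, which depends continuously on them; balls are convex; and every local geodesic is a geodesic.
\item[(B)] (Link condition \cite[II.5.5--5.6]{BH}.) A polyhedral surface all of whose cone angles are at least $2\pi$ is locally CAT(0).
\item[(C)] (Cartan--Hadamard theorem \cite[II.4.1]{BH}.) The universal cover of a complete, connected, locally CAT(0) length space, with the lifted length metric, is CAT(0).
\item[(D)] (Flat strip theorem \cite[II.2.13]{BH}.) If $c,c'\colon\mathbb R\to Y$ are unit speed geodesics in a CAT(0) space and $d(c(t),c'(t))$ is bounded, there is an isometric embedding $\mathbb R\times[0,w]\to Y$, with $w\ge0$, that maps the two boundary lines onto $c(\mathbb R)$ and $c'(\mathbb R)$.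
\end{itemize}

\begin{proof}[Proof of Proposition~\ref{prop:three}]
Let $a_1,a_2,a_3$ be the convex vertices, with cone angles $\theta_i<2\pi$, and suppose that a weakly simple closed quasigeodesic $\gamma$ avoids them. Every vertex on $\gamma$ has cone angle at least $2\pi$ and both angles of $\gamma$ there are at least $\pi$. By \eqref{eq:apex}, $\gamma$ is a closed local geodesic.

\emph{Step 1: a complete surface without convex vertices.} Fact (B) fails at the points $a_i$, and deleting them destroys the completeness needed in (C). So we replace a neighborhood of each $a_i$ by an infinite cylinder. Choose $\eta>0$ so small that the $\eta$-balls about the $a_i$ are disjoint cones that contain no other vertex and miss $\gamma$. In the ball about $a_i$ take three points at distance $\eta/2$ from $a_i$, in directions equally spaced by the angle $\theta_i/3<\pi$. The three chords that join them bound a disk $N_i\ni a_i$, a union of three isosceles triangles with apex angle $\theta_i/3$. At each corner of $N_i$ the angle inside $N_i$ is $\pi-\theta_i/3$, so the angle outside is $\pi+\theta_i/3$. Put $X_0=X\setminus\bigcup_i\operatorname{int}N_i$, and glue the flat half-cylinder $Z_i=\partial N_i\times[0,\infty)$ to $X_0$ along $\partial N_i=\partial N_i\times\{0\}$.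 The result $\widehat X$ is a complete polyhedral surface. The corners of $\partial N_i$ now have cone angle $2\pi+\theta_i/3>2\pi$, the other points of $\partial N_i$ are flat, and the remaining vertices are those of $X$ other than the $a_i$. By (B) and (C), $\widehat X$ is locally CAT(0) and its universal cover $\widetilde X$ is CAT(0). Stretching $N_i\setminus\{a_i\}$ radially onto $Z_i$ gives a homeomorphism $X\setminus\{a_1,a_2,a_3\}\to\widehat X$ that is the identity on $X_0$. The curve $\gamma$ lies in $\operatorname{int}X_0$, where the two metrics agree locally, so it is a closed local geodesic of $\widehat X$.

\emph{Step 2: the homotopy class of $\gamma$.} By compactness of $\gamma$ and convexity of balls there is $\rho>0$ such that every ball $B(\gamma(t),2\rho)$ of $\widehat X$ is CAT(0) and $2\rho$ is less than the distance from $\gamma$ to $\bigcup_i\partial N_i$. Paths of length less than $2\rho$ from $\gamma(t)$ stay in $\operatorname{int}X_0$, so these balls are also the balls of $X$. Since $\gamma$ is weakly simple, there is a simple closed curve $\gamma'$ with $d(\gamma(t),\gamma'(t))<\rho$ for all $t$; it lies in $\operatorname{int}X_0$. Join $\gamma(t)$ to $\gamma'(t)$ by the geodesic in $B(\gamma(t),2\rho)$. For $t$ near $t_0$ this segment, being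 shorter than $\rho$, lies in $B(\gamma(t_0),2\rho)$ and is the unique geodesic there, so it depends continuously on $t$ by (A). Hence $\gamma$ and $\gamma'$ are freely homotopic in $\widehat X$. By the Jordan--Schoenflies theorem $\gamma'$ bounds two closed disks in $X$. Since there are only three points $a_i$, one of the disks, say $D$, contains at most one of them.

\emph{Step 3: $D$ contains no $a_i$.} Then $\gamma'$, and with it $\gamma$, is null-homotopic in $\widehat X$. So $\gamma$ lifts to a nonconstant periodic local geodesic $\mathbb R\to\widetilde X$. By (A) it is a geodesic, hence injective, which is absurd.

\emph{Step 4: $D$ contains exactly one $a_i$, say $a_1$.} The connected set $N_1$ contains $a_1$ and misses $\gamma'$, so $N_1\subset\operatorname{int}D$. Identify $D$ with a round disk centered at $a_1$. Loops in $D\setminus\{a_1\}$ are classified up to free homotopy by their winding number about $a_1$, and a Jordan curve has winding number $\pm1$ about the points that it encloses. So $\gamma'$ is freely homotopic in $D\setminus\{a_1\}$ to $\partial N_1$ traversed once in a suitable direction. It follows that $\gamma$ is freely homotopic in $\widehat X$ to the closed local geodesic $c=\partial N_1\times\{1\}\subset Z_1$, parametrized at constant speed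 on $\mathbb R/P\mathbb Z$. Unlike in Step 3, this class does contain closed geodesics; the point is that the strictly concave corners of $\partial N_1$ keep all of them inside the cylinder.

Lift the homotopy to a map $\mathbb R\times[0,1]\to\widetilde X$. Its ends $\tilde\gamma$ and $\tilde c$ are geodesics by (A). A single deck transformation shifts both by the period $P$, so $d(\tilde\gamma(t),\tilde c(t))\le M$ for some $M$. If $\lambda,\lambda'$ are their speeds, then $|\lambda-\lambda'|\,|t|\le 2M$ for all $t$, so $\lambda=\lambda'$ and (D) applies after rescaling time. We obtain an isometric embedding $f\colon\mathbb R\times[0,w]\to\widetilde X$ with boundary lines $\tilde c$ and $\tilde\gamma$. These lines are disjoint, because $c\subset Z_1$ and $\gamma\cap Z_1=\emptyset$; so $w>0$. The image $F$ of $f$ is complete, hence closed. The set $U=f(\mathbb R\times(0,w))$ is open in the surface $\widetilde X$ by invariance of domain. A small circle of radius $r$ about a point of $U$ lies in $U$ and so has length $2\pi r$, while about a point of cone angle $\theta$ it has length $\theta r$. Therefore $U$ contains no point of cone angle greater than $2\pi$.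

Let $H$ be the component of the preimage of $Z_1$ that contains $\tilde c$. It is closed in $\widetilde X$, and it is a connected covering of $\partial N_1\times[0,\infty)$, so $H=\ell\times[0,\infty)$ where $\ell=\ell\times\{0\}$ is a connected covering of $\partial N_1$. In particular $\ell$ is connected and contains points of cone angle greater than $2\pi$. The sets $H\setminus\ell$ and $\widetilde X\setminus H$ are open and disjoint, their union is $\widetilde X\setminus\ell$, and the connected set $F$ meets the first in $\tilde c$ and the second in $\tilde\gamma$. Hence $F\cap\ell\ne\emptyset$. The set $F\cap\ell$ is closed in $\ell$. Since $\ell$ misses $\tilde c$ and $\tilde\gamma$, it equals $U\cap\ell$, which is open in $\ell$. So $\ell\subset U$, contradicting the previous paragraph.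
\end{proof}

\begin{remark}
The number three enters only at the end of Step 2, and it is optimal. The doubly covered unit square has four convex vertices of cone angle $\pi$. The segment $x=\frac12$, taken on both sheets, meets the edges at right angles, so it is a simple closed geodesic that avoids all vertices. Each of its two disks contains two convex vertices.
\end{remark}

\section{The spheres $X_{\varepsilon,\delta}$}\label{sec:construction}

Fix $0<\delta\le\varepsilon\le\pi/6$ and keep the notation of Section~\ref{sec:cone}.

\subsection*{The annulus}
We cut out of the cone $K$ an annulus with straight boundary loops that contains $e$. Let $\tilde g_k$ be the chord $\tilde p_k\tilde p_{k+1}$ and $\tilde b_k$ the chord $\tilde q_k\tilde q_{k+1}$. The \emph{inner chain} $\bigcup_k\tilde g_k$ and the \emph{outer chain} $\bigcup_k\tilde b_k$ each meet every ray $\varphi=\mathrm{const}$ once. The inner chain has $\cos\frac\varepsilon2\le r\le1$ and the outer chain has $R\le r\le2$, where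
\[
R=2\cos\tfrac\varepsilon2\ \ge\ 2\cos\tfrac\pi4=\sqrt2 .
\]
Let $\widetilde A$ be the closed strip between the chains and $A=\widetilde A/\tau$. This is a flat annulus. Its boundary loops $g$ and $b$, the images of the chords, are straight except at the images $p$ and $q$ of the points $\tilde p_k$ and $\tilde q_k$. A chord that subtends the angle $\varepsilon$ at $o$ makes the angle $\frac{\pi-\varepsilon}2$ with the inward radial direction at either end. Therefore
\begin{equation}\label{eq:corners}
\begin{array}{l}
\text{the angle of $A$ at $p$ is $\pi+\varepsilon$, bisected by the outward radial direction;}\\
\text{the angle of $A$ at $q$ is $\pi-\varepsilon$, bisected by the inward radial direction.}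
\end{array}
\end{equation}

To count intersections with the segments $\tilde e_k$ we want them to be level sets of one function. Define $S\colon\widetilde\Pi\to\mathbb R$ by
\[
S(r,\varphi)=\varphi-\arccos(1/r)\quad\text{for }r\ge1,\qquad S(r,\varphi)=\varphi\quad\text{for }r\le1 .
\]
For $r\ge1$ this is the polar angle of the point where a tangent from $(r,\varphi)$ touches the unit circle. The function $S$ is continuous, $S\circ\tau=S+\varepsilon$, and $0\le\varphi-S\le\frac\pi3$ for $r\le2$. Solving the equation of $\tilde e_k$ for $\varphi$ gives
\begin{equation}\label{eq:level}
\tilde e_k=\{S=k\varepsilon,\ 1\le r\le2\}.
\end{equation}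

\begin{lemma}\label{lem:quad}
\begin{itemize}
\item[(a)] We have $\tilde e_k=\{x\in\widetilde A: S(x)=k\varepsilon\}$, and $\tilde e_k$ meets the two chains only at $\tilde p_k$ and $\tilde q_k$.
\item[(b)] The set $Q=\{x\in\widetilde A:0\le S(x)\le\varepsilon\}$ is a planar quadrilateral with sides $\tilde e_0,\tilde b_0,\tilde e_1,\tilde g_0$. The diagonal $\tilde d_0=\tilde p_1\tilde q_0$ cuts it into two triangles, and $A$ is obtained from $Q$ by gluing $\tilde e_0$ to $\tilde e_1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The chord $\tilde b_k$ lies on a line at distance $R$ from $o$. On it write $\varphi=\frac\pi3+(k+\frac12)\varepsilon+t$ with $|t|\le\frac\varepsilon2$, so that $r=R/\cos t$. Since $R^2-\cos^2t\ge1$,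
\[
\frac{dS}{dt}=1-\frac{\sin t}{\sqrt{R^2-\cos^2t}}\ \ge\ 1-\sin\frac\varepsilon2>0 .
\]
So $S$ increases strictly along the outer chain and takes the value $k\varepsilon$ only at $\tilde q_k$. By \eqref{eq:level}, $\tilde e_k$ meets the outer chain only at $\tilde q_k$. It meets the inner chain only at $\tilde p_k$, because $r>1$ elsewhere on $\tilde e_k$. The segment $\tilde e_k$ without its endpoints is connected, misses both chains, and contains points with $1<r<R$, which lie between the chains; so $\tilde e_k\subset\widetilde A$. Conversely, let $x\in\widetilde A$ have $S(x)=k\varepsilon$. If $r\ge1$, then $x\in\tilde e_k$ by \eqref{eq:level}. If $r\le1$, then $\varphi=k\varepsilon$, where the inner chain has $r=1$, so $x=\tilde p_k$.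

(b) On $Q$ we have $0\le\varphi\le\varepsilon+\frac\pi3\le\frac\pi2$, so $Q$ is a compact subset of the plane. The part of the inner chain in $Q$ is $\tilde g_0$, since $S=\varphi$ there, and the part of the outer chain in $Q$ is $\tilde b_0$ by monotonicity. By (a), the segments $\tilde e_0,\tilde b_0,\tilde e_1,\tilde g_0$ form a simple closed polygon $J\subset Q$. A point of $Q\setminus J$ has $0<S<\varepsilon$ and is on neither chain, so it is an interior point of $Q$. Thus $Q\setminus J$ is open and closed in the complement of $J$, bounded and nonempty, so it is the inside of $J$.

The angle of $Q$ at $\tilde p_0$, between a tangent and a chord that subtends $\varepsilon$, is $\frac\varepsilon2$. At $\tilde p_1$ the segment $\tilde e_1$ splits the angle $\pi+\varepsilon$ of $\widetilde A$ into the angle $\frac\varepsilon2$ of $\tau Q$ and the angle of $Q$, which is therefore $\pi+\frac\varepsilon2$. Every simple polygon can be cut into triangles by diagonals. The diagonal $\tilde p_0\tilde q_1$ is excluded, since it would make $\pi+\frac\varepsilon2$ an angle of a triangle; so the diagonal is $\tilde p_1\tilde q_0$. Finally, $S\circ\tau=S+\varepsilon$ shows that every point of $\widetilde A$ has a translate in $Q$, and that two distinct points of $Q$ are translates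 of each other only if one is on $\tilde e_0$ and the other is its image on $\tilde e_1$.
\end{proof}

So $A$ consists of two triangles for every $\varepsilon$, with edges $g$, $b$, $e$ and the image $d$ of $\tilde d_0$. We write $\tilde d_k=\tau^k\tilde d_0$.

\subsection*{The sphere}
Proposition~\ref{prop:three} does not tell us which convex vertex the curve visits, so all three must be tips of thin cones. For $i=1,2,3$ take a copy $A_i$ of $A$, with edges $g_i,b_i,e_i,d_i$ and vertex $p_i$, and an isosceles triangle $T_i$ with apex $a_i$, apex angle $\delta$ and base of length $|g|=2\sin\frac\varepsilon2$. Glue the two legs of $T_i$ together, producing an edge $l_i$, and glue the base to $g_i$. The result is a disk $D_i=T_i\cup A_i$ with boundary loop $b_i$. If $\delta=\varepsilon$, then $T_i$ is the triangle $o\tilde p_0\tilde p_1$ and $D_i$ is the part of the cone $K$ inside $b$, with the apex added.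

Glue the edges $b_1,b_2,b_3$ to the three sides of an equilateral triangle $\Delta$ of side $|b|$. Each $b_i$ is a loop, so the three corners of $\Delta$ become one vertex $q$. Turn around $q$, starting in the corner of $D_1$. We leave it through one end of $b_1$ into a corner of $\Delta$, say the one between the sides $b_1$ and $b_2$; we enter the corner of $D_2$ through one end of $b_2$ and leave it through the other end, into the corner of $\Delta$ between $b_2$ and $b_3$; we pass in the same way through the corner of $D_3$ into the corner of $\Delta$ between $b_3$ and $b_1$; and we return to $D_1$ through the other end of $b_1$. So the directions at $q$ form a single circle, made of six arcs in the cyclic order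
\begin{equation}\label{eq:link}
D_1,\ \Delta,\ D_2,\ \Delta,\ D_3,\ \Delta,\qquad\text{of lengths}\qquad \pi-\varepsilon,\ \tfrac\pi3,\ \pi-\varepsilon,\ \tfrac\pi3,\ \pi-\varepsilon,\ \tfrac\pi3 .
\end{equation}
The result $X=X_{\varepsilon,\delta}$ is a closed connected surface with $7$ vertices $a_i,p_i,q$, with $15$ edges $l_i,g_i,e_i,d_i,b_i$, and with $3+6+1=10$ triangles. Its Euler characteristic is $2$, so it is a sphere. The disks $D_i$ are embedded and meet pairwise only in $q$. The base angles of $T_i$ are $\frac{\pi-\delta}2$, so by \eqref{eq:corners} and \eqref{eq:link}
\[
\theta(a_i)=\delta,\qquad \theta(p_i)=(\pi-\delta)+(\pi+\varepsilon)=2\pi+\varepsilon-\delta,\qquad \theta(q)=4\pi-3\varepsilon>2\pi .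
\]
Because $\delta\le\varepsilon$, the vertices $p_i$ are not convex, and the convex vertices are exactly $a_1,a_2,a_3$. For $\delta>\varepsilon$ there would be six convex vertices and Proposition~\ref{prop:three} would not apply. If $\delta<\varepsilon$, no vertex is flat.

\section{Curves from a tip and the lower bound}\label{sec:lower}

We follow a curve from the tip $a_i$ to the boundary of $D_i$. The next lemma says that it is almost radial.

\begin{lemma}\label{lem:spoke}
Let $\sigma$ be a curve of constant speed in $X$ that starts at $a_i$ and either is defined for all times $t\ge0$ or ends on $b_i$. Assume that, as long as it has not met $b_i$, it is straight away from the vertices and has both angles at least $\pi$ when it passes through $p_i$. Then $\sigma$ meets $b_i$. Up to the first time that it does so, $\sigma$ consists of a segment in $T_i$ from $a_i$ to a point of $g_i$, followed by a curve in $A_i$ that lifts to a straight segment $\tilde\sigma\subset\widetilde A$ such that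
\begin{itemize}
\item[(a)] $\tilde\sigma$ starts on the inner chain, ends on the outer chain, and otherwise lies in the interior of $\widetilde A$;
\item[(b)] along $\tilde\sigma$ the coordinate $r$ increases strictly, $\varphi$ stays in an interval of length less than $\frac\varepsilon2$, and the direction makes an angle less than $\frac\varepsilon2$ with the outward radial direction at every point;
\item[(c)] $\tilde\sigma$ lies on a line at distance less than $1$ from $o$.
\end{itemize}
\end{lemma}

We call the part of $\sigma$ from $a_i$ to its first point on $b_i$ a \emph{spoke} from $a_i$. Apart from its endpoints it lies in $\operatorname{int}D_i\setminus\{a_i\}$.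

\begin{proof}
Drop the index $i$. The curve leaves $a$ along a segment of $T$ that ends at a point $y$ of the base $g$. Lift $y$ to a point $\tilde y=(r_0,\varphi_0)\in\tilde g_k$, so $r_0\le1$. We first show that $\sigma$ leaves $y$ into $A$ in a direction that makes a signed angle $\psi$ with $|\psi|<\frac\varepsilon2$ with the outward radial direction.

Suppose $y\neq p$, at distance $x<|g|/2$ from the midpoint of $g$. The curve goes straight through $y$. Unfold $T$ across $\tilde g_k$. Both $o$ and the apex $a$ lie on the perpendicular bisector of $\tilde g_k$, on the inner side, at the distances $h=\frac{|g|}2\cot\frac\varepsilon2$ and $h'=\frac{|g|}2\cot\frac\delta2\ge h$ from the chord. The radial direction and the direction of $\sigma$ make the angles $\arctan\frac xh$ and $\arctan\frac x{h'}$ with the outward normal of the chord, on the same side. Hence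
\[
|\psi|=\arctan\frac xh-\arctan\frac{x}{h'}\le\arctan\frac xh<\arctan\frac{|g|}{2h}=\frac\varepsilon2 .
\]

Suppose $y=p$, so that $\sigma$ arrives along the leg $l$. On the circle of directions at $p$, the directions into $T$ are those within $\frac{\pi-\delta}2$ of the leg. The outgoing direction is at least $\pi$ away from the leg on both sides, so it points into $A$. By \eqref{eq:corners} the two angles are $\frac{\pi-\delta}2+\frac{\pi+\varepsilon}2\pm\psi$. Both are at least $\pi$, so $|\psi|\le\frac{\varepsilon-\delta}2<\frac\varepsilon2$.

Now let $\lambda(s)$, $s\ge0$, be the half-line from $\tilde y$ in this direction, at unit speed. In Cartesian coordinates with $\tilde y$ on the first axis, $\lambda(s)=(r_0+s\cos\psi,\ s\sin\psi)$. So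
\[
r(s)^2=r_0^2+2r_0s\cos\psi+s^2,\qquad \tan\bigl(\varphi(s)-\varphi_0\bigr)=\frac{s\sin\psi}{r_0+s\cos\psi}.
\]
Thus $r$ increases strictly to infinity, and $\varphi(s)-\varphi_0$ stays between $0$ and $\psi$. The angle between $\lambda$ and the radial direction at $\lambda(s)$ is $\psi-(\varphi(s)-\varphi_0)$, which also lies between $0$ and $\psi$. The distance from $o$ to the line of $\lambda$ is $r_0\sin|\psi|<1$. So (b) and (c) hold along $\lambda$.

Since $r$ is not constant on the inner chain, monotonicity of $r$ alone does not prevent $\lambda$ from returning to it. Work in the sector $\Sigma=\{(k-1)\varepsilon\le\varphi\le(k+2)\varepsilon\}$, of opening $3\varepsilon\le\frac\pi2$, which contains $\lambda$. Let $L$ be the line of $\tilde g_k$. The points $o,\tilde p_{k-1},\tilde p_k,\tilde p_{k+1},\tilde p_{k+2}$ lie on the closed inner side of $L$, because $L$ cuts off from the unit circle only the arc from $\tilde p_k$ to $\tilde p_{k+1}$. The part of $\Sigma$ on or below the inner chain lies in the convex hull of these points, hence on the closed inner side of $L$. The radial direction at $\tilde y$ is within $\frac\varepsilon2$ of the outward normal of $L$, so the direction of $\lambda$ is within $\varepsilon<\frac\pi2$ of it, and $\lambda(s)$ is strictly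 on the outer side of $L$ for $s>0$. So $\lambda(s)$ lies strictly above the inner chain for $s>0$. As $r\to\infty$, there is a first point of $\lambda$ on the outer chain; let $\tilde\sigma$ be the segment of $\lambda$ up to it. Then (a) holds. The interior of $A$ contains no vertex, so $\sigma$ follows the image of $\tilde\sigma$ until it reaches $b$.
\end{proof}

Along an almost radial segment, $\varphi$ is almost constant while $\arccos(1/r)$ grows from $0$ to almost $\frac\pi3$. So $S$ drops by about $\frac\pi3$ and passes about $\frac{\pi}{3\varepsilon}$ of the levels $k\varepsilon$. The segment may stop as early as $r=R$, so we need to compare $\beta=\arccos(1/R)$ with $\frac\pi3$: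
\begin{equation}\label{eq:beta}
\beta\ \ge\ \frac\pi3-\frac\varepsilon2 .
\end{equation}
Indeed, $\frac\pi4\le\beta<\frac\pi3$ since $\sqrt2\le R<2$, and the mean value theorem gives $\sin\frac\pi4\cdot(\frac\pi3-\beta)\le\cos\beta-\cos\frac\pi3=\frac12(\sec\frac\varepsilon2-1)$. For $0<x\le\frac{\pi}{12}$ we have $\sec x-1=\frac{1-\cos x}{\cos x}\le\frac{x^2/2}{1/2}\le x$. Hence $\frac\pi3-\beta\le\sqrt2\cdot\frac12\cdot\frac\varepsilon2\le\frac\varepsilon2$.

\begin{lemma}\label{lem:count}
Let $\sigma$ be a spoke from $a_i$.
\begin{itemize}
\item[(a)] $\sigma$ crosses $\operatorname{int}e_i$ transversally more than $\frac{\pi}{3\varepsilon}-2$ times, at distinct points of $e_i$.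
\item[(b)] $\operatorname{cr}(\sigma,e_i)\le\frac\pi{3\varepsilon}+\frac32$, $\operatorname{cr}(\sigma,d_i)\le\frac\pi{3\varepsilon}+\frac52$, $\operatorname{cr}(\sigma,l_i)\le1$ and $\operatorname{cr}(\sigma,g_i)\le1$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\tilde\sigma$ be as in Lemma~\ref{lem:spoke}. In the thin sector that contains $\tilde\sigma$, each $\tilde e_k$ lies on a line at distance $1$ from $o$, which differs from the line of $\tilde\sigma$ by Lemma~\ref{lem:spoke}(c). So $\tilde\sigma$ meets each $\tilde e_k$ at most once, and a common point interior to both is a transversal crossing.

(a) Along $\tilde\sigma$ the coordinate $r$ increases from a value at most $1$ to a value at least $R$. Let $\varphi_1,\varphi_2$ be the polar angles of the points with $r=1$ and $r=R$, and $S_1=\varphi_1$, $S_2=\varphi_2-\beta$ the values of $S$ there. By Lemma~\ref{lem:spoke}(b) and \eqref{eq:beta},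
\[
S_1-S_2=\varphi_1-\varphi_2+\beta>\beta-\frac\varepsilon2\ge\frac\pi3-\varepsilon .
\]
For each integer $k$ with $S_2<k\varepsilon<S_1$ the intermediate value theorem gives a point of $\tilde\sigma$ with $1<r<R$ and $S=k\varepsilon$, which by \eqref{eq:level} is an interior point of $\tilde e_k$. An open interval of length $m$ contains at least $m-1$ integers, so the number of such $k$ exceeds $\frac{\pi/3-\varepsilon}{\varepsilon}-1=\frac\pi{3\varepsilon}-2$. Different $k$ give different points of $\tilde\sigma$, which have different values of $r$ and so project to different points of $e_i$.

(b) Since $0\le\varphi-S\le\frac\pi3$ on $\widetilde A$ and $\varphi$ varies by less than $\frac\varepsilon2$, the function $S$ stays on $\tilde\sigma$ in an interval of length at most $\frac\pi3+\frac\varepsilon2$. A closed interval of length $m$ contains at most $m+1$ integers. So $\tilde\sigma$ meets $\bigcup_k\tilde e_k$ in $n\le\frac{\pi}{3\varepsilon}+\frac32$ points, which bounds $\operatorname{cr}(\sigma,e_i)$. These points cut $\tilde\sigma$ into at most $n+1$ segments. In the interior of such a segment $S$ avoids $\varepsilon\mathbb Z$ by Lemma~\ref{lem:quad}(a), so the segment lies in one planar quadrilateral $\tau^kQ$. The only open diagonal that meets $\tau^kQ$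 is that of $\tilde d_k$, and the intersection of two segments in the plane is connected. Hence $\operatorname{cr}(\sigma,d_i)\le n+1$. Finally, $\sigma\cap T_i$ is one segment from the apex to the base. It either is the leg $l_i$ or misses $\operatorname{int}l_i$, and it meets $g_i$ in one point.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The sphere $X_{\varepsilon,\delta}$, its numbers of cells and its cone angles were found in Section~\ref{sec:construction}. Let $\gamma$ be a weakly simple closed quasigeodesic, viewed as a $P$-periodic map on $\mathbb R$. By Proposition~\ref{prop:three} it passes through some $a_i$, say at time $0$. Since $\theta(p_i)\ge2\pi$, both $t\mapsto\gamma(t)$ and $t\mapsto\gamma(-t)$, for $t\ge0$, satisfy the hypotheses of Lemma~\ref{lem:spoke}. Let them first reach $b_i$ at the times $t_1>0$ and $t_2>0$. We show that the two spokes occupy disjoint time intervals within one period. On $(0,t_1]$ the curve avoids $a_i=\gamma(P)$, so $t_1<P$. On $(P-t_2,P)$ it lies in $\operatorname{int}D_i$ by periodicity, while $\gamma(t_1)\in b_i$; so $t_1\le P-t_2$. Thus $(0,t_1)$ and $(P-t_2,P)$ are disjoint subintervals of $(0,P)$. By Lemma~\ref{lem:count}(a) each contains more than $\frac\pi{3\varepsilon}-2$ transversal crossings of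 $e_i$, and each such crossing is an isolated time in $\gamma^{-1}(\operatorname{int}e_i)$. Altogether $\gamma$ crosses $e_i$ transversally more than $\frac{2\pi}{3\varepsilon}-4$ times.
\end{proof}

\begin{remark}
Weak simplicity was used only through Proposition~\ref{prop:three}, and it cannot be dropped. In the cyclic order \eqref{eq:link}, let $u_1,w_1$ be the two ends of the arc $D_1$ and $u_2,w_2$ those of the arc $D_2$; these are the directions at $q$ of the two ends of the loops $b_1$ and $b_2$. Leave $q$ in the direction $u_1$ along $b_1$, return through $w_1$, leave through $w_2$ along $b_2$, and return through $u_2$. At both passages through $q$, between $w_1$ and $w_2$ and between $u_2$ and $u_1$, the angles are $\frac{4\pi}3-\varepsilon$ and $\frac{8\pi}3-2\varepsilon$, both at least $\pi$. This figure eight is a closed quasigeodesic that uses each edge at most once.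
\end{remark}

\section{Doubled arcs and the upper bounds}\label{sec:upper}

Both upper bounds come from the construction that we met on the tetrahedron.

\begin{lemma}\label{lem:double}
Let $u\ne v$ be vertices of cone angle at most $\pi$ of a polyhedral sphere $X$, and let $\sigma$ be a simple arc from $u$ to $v$ that is straight away from the vertices and has both angles at least $\pi$ at each vertex in its interior. Then $\sigma$ traversed forth and back is a weakly simple closed quasigeodesic $\gamma$, and $\operatorname{cr}(\gamma,e)=2\operatorname{cr}(\sigma,e)$ for every edge $e$.
\end{lemma}

\begin{proof}
Parametrize $\sigma$ on $[0,1]$ at constant speed and put $\gamma(t)=\sigma(|t|)$ for $t\in[-1,1]$, extended with period $2$. A vertex in the interior of $\sigma$ has cone angle at least $2\pi$, being the sum of two angles at least $\pi$, so $\gamma$ satisfies the condition there. At $u$ the angles are $0$ and $\theta(u)\le\pi$, and at $v$ they are $0$ and $\theta(v)\le\pi$; this is the only use of the hypothesis on the cone angles. The simple polygonal arc $\sigma$ has a neighborhood $W$ with a homeomorphism $\Phi\colon\mathbb R^2\to W$ such that $\Phi(s,0)=\sigma(s)$ for $0\le s\le1$. For $\eta>0$ the closed curve $\gamma_\eta(t)=\Phi(|t|,\eta\sin\pi t)$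 is simple, because the times $t$ and $-t$ are told apart by the second coordinate when $0<|t|<1$. By uniform continuity of $\Phi$ on compact sets, $\gamma_\eta\to\gamma$ uniformly as $\eta\to0$. The turning points $u,v$ lie in no open edge, so each component of $\sigma^{-1}(\operatorname{int}e)$ gives exactly two components of $\gamma^{-1}(\operatorname{int}e)$.
\end{proof}

Shortest paths supply such arcs. In a compact space glued from finitely many polygons any two points are joined by a shortest path. A shortest path is simple, it is straight wherever the space is a flat disk or half-disk, since these are convex, and by \eqref{eq:apex} it has both angles at least $\pi$ at each cone point in its interior.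

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
We construct a curve that gives the upper bound; the lower bound is then Theorem~\ref{thm:main}. The plan is to join $a_1$ to $a_2$ by two spokes that both end at $q$, where the large cone angle leaves room to turn.

Let $\sigma_i$ be a shortest path from $a_i$ to $q$ in the disk $D_i$ with its own length metric. It satisfies the hypotheses of Lemma~\ref{lem:spoke}. Let $y$ be its first point on $b_i$, and suppose $y\ne q$. Then $y$ is an interior point of $\sigma_i$ and has a half-disk neighborhood in $D_i$, in which $\sigma_i$ is straight. A segment in a half-disk that has an interior point on the diameter lies on the diameter. But $\sigma_i$ reaches $y$ from $\operatorname{int}D_i$, a contradiction. So $y=q$ and $\sigma_i$ is a spoke. By Lemma~\ref{lem:spoke}(b) and \eqref{eq:corners}, it divides the corner of $D_i$ at $q$ into two angles, each at least $\frac{\pi-\varepsilon}2-\frac\varepsilon2=\frac\pi2-\varepsilon$.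

Let $\sigma$ be $\sigma_1$ followed by the reverse of $\sigma_2$. It is a simple arc from $a_1$ to $a_2$, since $D_1\cap D_2=\{q\}$. By \eqref{eq:link} its two angles at $q$ are at least
\[
2\bigl(\tfrac\pi2-\varepsilon\bigr)+\tfrac\pi3\ \ge\ \pi\qquad\text{and}\qquad 2\bigl(\tfrac\pi2-\varepsilon\bigr)+\tfrac{2\pi}3+(\pi-\varepsilon)\ \ge\ \pi ;
\]
the first inequality is equivalent to $\varepsilon\le\frac\pi6$. Also $\theta(a_1)=\theta(a_2)=\delta\le\pi$. By Lemma~\ref{lem:double} the doubled arc $\gamma$ is a weakly simple closed quasigeodesic. It misses the open edges $\operatorname{int}b_1,\operatorname{int}b_2,\operatorname{int}b_3$ and the open edges inside $D_3$. For $i=1,2$ the open edges inside $D_i$ are met only by $\sigma_i$, so Lemma~\ref{lem:count}(b) gives $\operatorname{cr}(\gamma,e_i)\le\frac{2\pi}{3\varepsilon}+3$, $\operatorname{cr}(\gamma,d_i)\le\frac{2\pi}{3\varepsilon}+5$, and $\operatorname{cr}(\gamma,l_i),\operatorname{cr}(\gamma,g_i)\le2$.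
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
Let $u\ne v$ be vertices of cone angle at most $\pi$. By Lemma~\ref{lem:double} it suffices to find a shortest path from $u$ to $v$ that meets each open edge in at most one component. The idea is that a shortest path which leaves an edge and returns to it can be rerouted along the edge at no cost in length.

Among all shortest paths $\sigma$ from $u$ to $v$ choose one that minimizes the finite number $\sum_e\operatorname{cr}(\sigma,e)$. Suppose $\operatorname{cr}(\sigma,e)\ge2$ for some edge $e$. Take $x$ in the first and $y$ in the last component of $\sigma\cap\operatorname{int}e$ along $\sigma$, and let $\sigma'$ be obtained from $\sigma$ by replacing the part $\sigma[x,y]$ with the part $e[x,y]$ of the edge. Both parts are subarcs of shortest paths, which is where the hypothesis on the edges enters, so both have length $d(x,y)$. Hence $\sigma'$ is again a shortest path from $u$ to $v$. Before $x$ it meets $\operatorname{int}e$ only in the part of the first component up to $x$, and after $y$ only in the part of the last component from $y$ on; together with $e[x,y]$ these form one component, so $\operatorname{cr}(\sigma',e)=1$. For an edge $f\ne e$ the set $\operatorname{int}f$ is disjoint from $\operatorname{int}e$,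 which contains $e[x,y]$. A component of $\sigma\cap\operatorname{int}f$ contains neither $x$ nor $y$, so it is kept or deleted as a whole, and no component is added. Thus $\operatorname{cr}(\sigma',f)\le\operatorname{cr}(\sigma,f)$, and the sum has decreased, a contradiction.

For a polyhedron embedded in $\mathbb R^3$, an edge is a straight segment of $\mathbb R^3$, and every curve on the surface is at least as long as the Euclidean distance between its ends. So the edges are shortest paths.
\end{proof}

\section{Simplicial complexes and shortest edges}\label{sec:remarks}

The triangulation of $X_{\varepsilon,\delta}$ has loops and a triangle with two sides glued together. This is not essential.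

\begin{remark}
Subdivide each triangle of $X_{\varepsilon,\delta}$ barycentrically by straight segments, twice. After the first subdivision each small triangle has one old vertex, one edge midpoint and one barycenter as its corners, so it is embedded in $X$. A barycentric subdivision of a complex with embedded cells is a simplicial complex, whose simplices are the chains of cells. So the second subdivision $X''$ is a simplicial complex with $10\cdot6\cdot6=360$ triangles. The new vertices are flat, so $X''$ has the same quasigeodesics as $X$. Each $e_i$ is cut into $4$ edges by $3$ new vertices. In the proof of Theorem~\ref{thm:main} each of the two spokes crosses $e_i$ at distinct points, by Lemma~\ref{lem:count}(a), so at most $2\cdot3$ of the crossings occur at new vertices. More than $\frac{2\pi}{3\varepsilon}-10$ crossings remain, and one of the four pieces is crossed at least $\frac14\bigl(\frac{2\pi}{3\varepsilon}-10\bigr)$ times. The answer to the question is therefore negative for simplicial complexes as well.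
\end{remark}

\begin{remark}
The edges $e_i$ are straight but not shortest. The length of $e_i$ is $\tan\frac\pi3=\sqrt3$, while one can go from $p_i$ radially to $b_i$ and then along $b_i$ to $q$, with total length at most $1+\frac12|b|=1+2\sin\frac\varepsilon2\le1+\frac\pi6<\sqrt3$. The question allows such edges, and for it the answer is no. The spheres $X_{\varepsilon,\delta}$ have three cone angles $\delta\le\pi$, so Theorem~\ref{thm:converse} shows that this feature matters when two cone angles are at most $\pi$, and Theorem~\ref{thm:main} shows that the hypothesis on the edges in Theorem~\ref{thm:converse} cannot be dropped. We do not settle the different question obtained by requiring in addition that all edges be shortest paths, in the case where at most one vertex has cone angle at most $\pi$.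
\end{remark}

\begin{thebibliography}{9}
\bibitem{BH} Bridson and Haefliger, II.2.13 (flat strip theorem), II.4.1 (Cartan--Hadamard theorem), II.5.5--5.6 (link condition).
\bibitem{slides} \emph{Finding weakly simple closed quasigeodesics on polyhedral spheres},
\texttt{https://sos.loria.fr/2022-CIRM-Workshop/slides/Arnaud-de\_Mesmay.pdf}
\end{thebibliography}
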